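# Null sections and strong measure zero in the Hilbert cube

## 1. A Cantor set caught by a graph

Let $C\subseteq[0,1]$ be the middle-thirds Cantor set and let $f:[0,1]\to[0,1]$ be the Cantor function. On $C$ it is given by
$$f\Big(\sum_{i\ge0}2a_i3^{-i-1}\Big)=\sum_{i\ge0}a_i2^{-i-1}\qquad(a_i\in\{0,1\}),$$
and it is constant on each gap of $C$. It is continuous, and $f[C]=[0,1]$.

The set $C$ has Lebesgue measure zero. How well can we cover it if somebody else prescribes the sizes of the covering intervals? Suppose the prescribed bounds on the radii are $\varepsilon_n=\frac12 3^{-n-2}$ for $n=0,1,2,\dots$. The $n$-th interval $B_n$ then has length less than $3^{-N}$ with $N=n+2$. At level $N$ of the construction, $C$ is contained in $2^N$ closed intervals of length $3^{-N}$, and any two of them are at distance at least $3^{-N}$. So $B_n$ meets at most one of them. The function $f$ maps the part of $C$ in one level-$N$ interval into an interval of length $2^{-N}$. If the $B_n$ covered $C$, the sets $f[C\cap B_n]$ would cover $f[C]=[0,1]$, and the total length available is $\sum_n2^{-n-2}=\frac12<1$. So no intervals of these sizes cover $C$.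

The argument can be read off from one closed set in the plane, the graph
$$F=\{(x,t):t=f(x)\}\subseteq[0,1]\times[0,1].$$
Every vertical section of $F$ is a single point, hence null. The union of the sections over all $x\in C$ is $[0,1]$, which is not null. The graph is a witness that $C$ is large in a sense finer than measure. The same can happen in infinitely many dimensions: for $X=\{0,1\}^\omega\subseteq[0,1]^\omega$ the graph of $x\mapsto\sum_ix_i2^{-i-1}$ has one-point sections, and the sections over points of $X$ fill $[0,1]$.

Here is the vocabulary. Write $\omega=\{0,1,2,\dots\}$, let $\lambda$ be Lebesgue measure on $[0,1]$ and $\lambda^*$ its outer measure. *Null* means $\lambda^*=0$. Balls are open.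

**Definition (strong measure zero).** A subset $X$ of a separable metric space has *strong measure zero* (SMZ) if for every sequence $(\varepsilon_n)_{n\in\omega}$ of positive reals there are balls $B_n$ of radius $<\varepsilon_n$ with $X\subseteq\bigcup_nB_n$.

Every countable set has SMZ: put the $n$-th point into $B_n$. The Cantor set does not, as we have just seen.

**Definition (sections, admissible sets).** For $F\subseteq Y\times[0,1]$, $x\in Y$ and $X\subseteq Y$ let
$$F_x=\{t\in[0,1]:(x,t)\in F\},\qquad F[X]=\bigcup_{x\in X}F_x .$$
A set $F\subseteq[0,1]^\omega\times[0,1]$ is *admissible* if it is closed and all its vertical sections $F_x$ are null.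

For example, the graph of a continuous $g:[0,1]^\omega\to[0,1]$ is admissible, and for this $F$ we have $F[X]=g[X]$.

For sets of reals $X$ the following is known: $X$ has SMZ if and only if, for all closed $F\subseteq\mathbb R\times\mathbb R$ with all vertical sections null, $\bigcup_{x\in X}F_x$ is null. The analogous equivalence also holds for subsets of finite-dimensional separable metric spaces with the Hurewicz property (a property that plays no role below). The source of our problem is the paper "Property $C^{\prime\prime}$, strong measure zero sets and subsets of the plane". It concerns the Hilbert cube, where no dimension bound is available: *if $X\subseteq[0,1]^\omega$ and $F[X]$ is null for every admissible $F$, must $X$ have SMZ?* In other words, does every failure of SMZ have a witness like the two graphs above?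

The answer is yes, in ZFC.

**Theorem 1.** If $X\subseteq[0,1]^\omega$ and $F[X]$ is null for every admissible $F$, then $X$ has strong measure zero.

We use the product topology and the compatible metric
$$\rho(x,y)=\max_i2^{-i}|x_i-y_i|.$$
Theorem 1 follows from a statement in which $F$ is chosen before $X$.

**Main Proposition.** Let $0\le c<1$ and let $(\varepsilon_n)$ be positive reals. There is an admissible $F$, depending only on $c$ and $(\varepsilon_n)$, such that every $X\subseteq[0,1]^\omega$ with $\lambda^*(F[X])\le c$ is covered by balls $B_n$ of $\rho$-radius $<\varepsilon_n$ $(n\in\omega)$.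

The case $c=0$ for every sequence $(\varepsilon_n)$ gives Theorem 1. Sections 2–5 prove the Main Proposition. Section 6 adds the converse and a zero–one law.

Two routine facts about SMZ will be used.

**Fact A.** Let $A$ be an SMZ subset of a separable metric space and $g$ a uniformly continuous map from $A$ into a separable metric space. Then $g[A]$ has SMZ.

*Proof.* Given $(\varepsilon_n)$, choose $\gamma_n>0$ such that points of $A$ at distance less than $2\gamma_n$ have images at distance less than $\varepsilon_n/2$. Cover $A$ by balls $D_n$ of radius $<\gamma_n$. Two points of $A\cap D_n$ are at distance less than $2\gamma_n$. So $g[A\cap D_n]$ is empty or lies in the ball of radius $\varepsilon_n/2$ about any of its points. $\square$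

Apply this to identity maps. All compatible metrics on the compact space $[0,1]^\omega$ are uniformly equivalent, so SMZ there does not depend on the metric. It also does not matter in which ambient metric space $X$ is placed, as long as the distances between points of $X$ are the same: the proof puts the centers of the new balls into $g[A]$ itself.

**Fact B.** A countable union of SMZ sets has SMZ.

*Proof.* Split $(\varepsilon_n)$ into countably many infinite subsequences and use the $k$-th subsequence to cover the $k$-th set. $\square$

## 2. Random sets of cells, and the trouble with corners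

We want one closed set $F$ such that a set $X$ with $\lambda^*(F[X])\le c$ can be covered economically. Let us first do this with a finite set in place of $[0,1]$.

**Definition.** A set in a metric space is *$\delta$-separated* if distinct points of it have distance $\ge\delta$.

In $[0,1]$ the set $\{0,\frac12,1\}$ is $\frac12$-separated. If a set $X$ has no $\delta$-separated subset with $m$ points, take a $\delta$-separated subset of $X$ of largest possible size. It has fewer than $m$ points. Every point of $X$ is within distance less than $\delta$ of it, since otherwise it could be enlarged. So $X$ is covered by fewer than $m$ balls of radius $\delta$.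

Now let $B$ be a finite set and $J\subseteq[0,1]^\omega\times B$, and suppose that any $m$ points that are $\delta$-separated have sections whose union has at least $(1-2^{-m})|B|$ elements. Suppose further that $J[X]$ misses a set $K\subseteq B$ with $|K|>2^{-m}|B|$. Then $X$ has no $\delta$-separated subset with $m$ points, so fewer than $m$ balls of radius $\delta$ cover $X$. At the same time the single sections $J_x$ should be small. Then infinitely many such stages $J_0,J_1,\dots$ can be multiplied together so that the sections become null:
$$\tilde F=\{(x,z):z_n\in J_n(x)\text{ for all }n\}\subseteq[0,1]^\omega\times\prod_nB_n .$$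
Here and below $J_n(x)$ denotes the section $(J_n)_x$.

**The natural candidate.** Look at the first $d$ coordinates, where $2^{-d}<\delta$, and cut $[0,1]^d$ into closed cubes of side $1/q<\delta$. This gives cells $C_k\subseteq[0,1]^\omega$, indexed by $k\in S$, of diameter less than $\delta$. Let $B=\{0,1\}^S$, so an element $e\in B$ is a "random set of cells", and put
$$J=\{(x,e):x\in C_k\text{ and }e(k)=1\text{ for some }k\in S\}.$$
The cells are closed so that $J$ is closed. If $m$ points are $\delta$-separated, they lie in $m$ different cells, and $e\notin J[A]$ requires $e$ to vanish at $m$ given places. So $|J[A]|\ge(1-2^{-m})|B|$, as wanted. A point in exactly one cell has a section of size $\frac12|B|$. But a point in $r$ cells has a section of size $(1-2^{-r})|B|$.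

In $[0,1]$, or in $[0,1]^d$ for a fixed $d$, this is harmless. A point lies in at most $2^d$ cells, every section has size at most $(1-2^{-2^d})|B|$, and an infinite product of factors that are at most $1-2^{-2^d}$ is zero.

In the Hilbert cube $\delta_n\to0$ forces the dimensions $d_n$ to grow, and the argument stops exactly here. Put $d_{-1}=0$ and suppose $d_n\ge d_{n-1}+n+1$ for all $n$. (Nothing excludes this, since $d_n$ must exceed $\log_2(1/\delta_n)$ and the given sequence $(\varepsilon_n)$ is arbitrary.) Let the grids have side $1/q_n$ with $q_n\ge2$, and define $x$ by $x_i=1/q_n$ for $d_{n-1}\le i<d_n$. At stage $n$ the point $x$ lies on a wall in at least $n+1$ directions, so in at least $2^{n+1}$ cells. The section $\tilde F_x$ therefore has measure at least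
$$\prod_n\big(1-2^{-2^{n+1}}\big)\ \ge\ 1-\sum_n2^{-2^{n+1}}\ >\ 0 ,$$
because $\frac14+\frac1{16}+\frac1{256}+\cdots<\frac12$. The resulting set has a section of positive measure.

**Cells of another shape.** These do not give a bound independent of $d$ either. Suppose $[0,1]^\omega$ is covered by finitely many closed sets of $\rho$-diameter less than $\delta\le2^{-(d-1)}$. Restrict the cover to the points with $x_i=0$ for $i\ge d$, a copy of $[0,1]^d$. For $i<d$ no set of the cover meets both $\{x_i=0\}$ and $\{x_i=1\}$, since these faces are at $\rho$-distance $2^{-i}\ge\delta$. By the Lebesgue covering theorem some point lies in $d+1$ of the sets. With coin-flip coding its section has size at least $(1-2^{-(d+1)})|B|$.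

**Sparser coding.** Suppose each cell is selected with a small probability $p$ instead of $\frac12$, with $p\le2^{-d-1}$, so that even a point in $2^d$ cells has a section of relative size at most $\frac12$. Now $m$ separated points guarantee only the relative size $1-(1-p)^m$ for $J[A]$. To beat a set $K$ of relative size at most $\frac13$ we need $(1-p)^m<\frac13$. Since $(1-p)^m\ge1-mp$, this forces $mp>\frac23$, hence $m>\frac23 2^{d+1}>2^d$. So the number $m_n$ of balls at stage $n$ would depend on the dimension $d_n$. But the stage-$n$ balls have indices up to some $M_n\ge m_n$, so their radius $\delta_n$ has to be below $\varepsilon_{M_n}$, say $\delta_n=\frac12\varepsilon_{M_n}$, and $d_n$ depends on $\delta_n$. For nonincreasing $(\varepsilon_n)$ with $\varepsilon_m\le1/m$ for $m\ge1$ this is a contradiction and not just an inconvenience: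
$$m_n>2^{d_n}>\frac1{\delta_n}=\frac2{\varepsilon_{M_n}}\ge\frac2{\varepsilon_{m_n}}\ge2m_n .$$

So we need a coding in which *every* section has relative size at most a constant less than $1$, while the number of separated points needed does not depend on the dimension.

## 3. Shifted grids

A point may be a corner of one grid, but it cannot be on the walls of many grids that are translates of each other. If the grid is shifted diagonally by $L$ different amounts, each coordinate of $x$ hits a wall for at most one shift. With $d$ coordinates at most $d$ shifts are bad, so for $L=4d$ at most a quarter of them. We let the shift be part of the random choice.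

**Lemma 1.** For every $\delta>0$ there are a finite set $B$ with $|B|\ge2$ and a closed $J\subseteq[0,1]^\omega\times B$ ($B$ discrete) such that

1. $|J_x|\le\frac58|B|$ for every $x\in[0,1]^\omega$;
2. if $A$ is $\delta$-separated and $|A|=m<\omega$, then $|J[A]|\ge(1-2^{-m})|B|$.

*Proof.* **Step 1: the cells.** We first define the grids and record what they do. Choose integers $d,q\ge1$ with $2^{-d}<\delta$ and $h:=1/q<\delta$. Let $L=4d$ and $S=\{-1,0,\dots,q-1\}^d$. For $l<L$ and $k\in S$ let
$$C^l_k=\Big\{x\in[0,1]^\omega:\ x_i\in\big[h(k_i+\tfrac lL),\,h(k_i+1+\tfrac lL)\big]\text{ for all }i<d\Big\}.$$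
Each $C^l_k$ is closed. For fixed $l$ the cells cover $[0,1]^\omega$: in each coordinate the intervals for $k_i=-1,\dots,q-1$ fill $[h(-1+\frac lL),\,h(q+\frac lL)]$, which contains $[0,1]$ because $0\le\frac lL<1$ and $hq=1$. Two points of one cell differ by at most $h$ in each coordinate $i<d$, and the coordinates $i\ge d$ contribute at most $2^{-d}$ to $\rho$. So every cell has $\rho$-diameter at most $\max(h,2^{-d})<\delta$.

**Step 2: few shifts are bad.** This replaces the count of corners. Call $l$ *bad* for $x$ if $x$ lies in two different cells $C^l_k$, $C^l_{k'}$ of the same shift $l$. In that case $k_i\ne k'_i$ for some $i<d$, and $x_i$ lies in two different intervals of the subdivision with endpoints in $h(\mathbb Z+\frac lL)$. So $x_i$ is a common endpoint, and $x_i\in h(\mathbb Z+\frac lL)$. For $l=0,\dots,L-1$ the sets $h(\mathbb Z+\frac lL)$ are pairwise disjoint. Hence each coordinate $i<d$ is responsible for at most one bad $l$, and for each $x$ there are at most $d=L/4$ bad values of $l$. For every other $l$ the point $x$ lies in exactly one cell $C^l_k$.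

**Step 3: the coding.** Now we define $B$ and $J$. Let $B=\{0,\dots,L-1\}\times\{0,1\}^S$ and
$$J=\{(x,(l,e)):\ \exists k\in S\ \ (x\in C^l_k\text{ and }e(k)=1)\}.$$
For fixed $(l,e)$ the set of $x$ with $(x,(l,e))\in J$ is a finite union of closed cells. As $B$ is finite and discrete, $J$ is closed. Clearly $|B|\ge L\ge2$.

**Step 4: property (1).** If $l$ is not bad for $x$ and $C^l_k$ is the only cell containing $x$, then $(l,e)\in J_x$ means $e(k)=1$, which holds for exactly half of the $e$. If $\beta\le\frac14$ is the fraction of bad $l$, then
$$\frac{|J_x|}{|B|}\le\beta+(1-\beta)\tfrac12=\tfrac12(1+\beta)\le\tfrac58 .$$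

**Step 5: property (2).** Fix $l$, bad or not. For each $a\in A$ choose $k_a\in S$ with $a\in C^l_{k_a}$. The $k_a$ are distinct, because a cell has diameter less than $\delta$ and cannot contain two points of $A$. If $(l,e)\notin J[A]$, then $e(k_a)=0$ for all $a\in A$, and this holds for a fraction $2^{-m}$ of all $e$. So for each $l$ at most a fraction $2^{-m}$ of the $e$ is missed. Sum over $l$. $\square$

**A case by hand.** Let $\delta=0.6$, $d=1$, $q=2$, so $h=\frac12$, $L=4$, $S=\{-1,0,1\}$ and $|B|=4\cdot8=32$. The walls of shift $l$ are the numbers $\frac k2+\frac l8$. A point with $x_0=\frac12$ is on a wall only for $l=0$, where it is in the two cells $[0,\frac12]$ and $[\frac12,1]$ and gets $6$ of the $8$ functions $e$. Each of the other shifts gives $4$. So $|J_x|=6+3\cdot4=18\le20=\frac58\cdot32$. Now take two points $a,a'$ with $a_0=0$, $a'_0=1$, so $\rho(a,a')=1\ge\delta$. For $l=0$ the point $a$ is in the cells $k=-1,0$ and $a'$ is in the cell $k=1$, so only $e=0$ is missed and we get $7$. For $l=1,2,3$ the point $a$ is only in cell $-1$ and $a'$ only in cell $1$, so we get $6$ each time. Thus $|J[\{a,a'\}]|=7+18=25\ge24=(1-2^{-2})\cdot32$.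

## 4. Stacking the stages into one closed set

Fix $c$ and $(\varepsilon_n)$ as in the Main Proposition. Replacing $\varepsilon_n$ by $\min_{k\le n}\varepsilon_k$, we may assume that $(\varepsilon_n)$ is nonincreasing.

**Step 1: the constants, in the right order.** Here we check that the circularity of Section 2 is gone. Put
$$\eta=\tfrac{1-c}2,\qquad\eta_n=\eta4^{-n},\qquad\text{so}\qquad\sum_n\eta_n=\tfrac23(1-c),\qquad\sum_{k>n}\eta_k=\tfrac13\eta_n. \tag{1}$$
Choose integers $m_n\ge1$ with $2^{-m_n}<\frac23\eta_n$. These depend only on $c$. Recursively on $n$, suppose that $b_j$ is defined for $j<n$ and put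
$$P_n=\prod_{j<n}b_j,\qquad M_n=\sum_{l\le n}m_lP_l,\qquad\delta_n=\tfrac12\varepsilon_{M_n}. \tag{2}$$
Apply Lemma 1 with $\delta=\delta_n$ to get $B_n$ and $J_n$, let $b_n=|B_n|\ge2$, and identify $B_n$ with $\{0,\dots,b_n-1\}$. The number $M_n$ uses only $m_0,\dots,m_n$ and $b_0,\dots,b_{n-1}$. The dimension hidden in $J_n$ enters only through $b_n$, which is used at later stages. Also $P_0=1$ and $P_n\ge2^n$.

**Step 2: the product set.** We multiply the stages. Let $\Omega=\prod_nB_n$ with the product $\mu$ of the uniform measures, and let $\Omega_n=\prod_{j<n}B_j$, so $|\Omega_n|=P_n$. For $\sigma\in\Omega_n$ let $[\sigma]=\{z\in\Omega:\sigma\subset z\}$, so $\mu([\sigma])=1/P_n$. Write $z|n$ for the first $n$ terms of $z$. Define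
$$\tilde F=\{(x,z):\ z_n\in J_n(x)\text{ for all }n\}\subseteq[0,1]^\omega\times\Omega .$$
The $n$-th condition is the preimage of the closed set $J_n$ under the continuous map $(x,z)\mapsto(x,z_n)$, so $\tilde F$ is closed. For each $x$ and $n$, by Lemma 1(1),
$$\tilde F_x\ \text{ is covered by at most }\ \prod_{j<n}\tfrac58b_j=(\tfrac58)^nP_n\ \text{ cylinders }[\sigma],\ \sigma\in\Omega_n. \tag{3}$$

**Step 3: from $\Omega$ to $[0,1]$.** We transport $\tilde F$ by a mixed-base expansion and check that measures are respected. Let
$$\varphi:\Omega\to[0,1],\qquad\varphi(z)=\sum_nz_n/P_{n+1}.$$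
For $\sigma\in\Omega_n$ put $a_\sigma=\sum_{j<n}\sigma_j/P_{j+1}$ and $I_\sigma=[a_\sigma,a_\sigma+1/P_n]$.

*(i)* For each $n$ the map $\sigma\mapsto P_na_\sigma$ is a bijection from $\Omega_n$ onto $\{0,\dots,P_n-1\}$. This follows by induction from
$$P_{n+1}a_{\sigma^\frown i}=b_n(P_na_\sigma)+i,\qquad 0\le i<b_n,$$
that is, by division with remainder. So the $I_\sigma$ with $\sigma\in\Omega_n$ are the intervals $[k/P_n,(k+1)/P_n]$, each once. Two different ones share at most one point, and $I_\sigma=\bigcup_{i<b_n}I_{\sigma^\frown i}$.

*(ii)* $\varphi[[\sigma]]=I_\sigma$. If $z\in[\sigma]$, then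
$$0\le\varphi(z)-a_\sigma=\sum_{j\ge n}\frac{z_j}{P_{j+1}}\le\sum_{j\ge n}\frac{b_j-1}{P_{j+1}}=\sum_{j\ge n}\Big(\frac1{P_j}-\frac1{P_{j+1}}\Big)=\frac1{P_n},$$
so $\varphi(z)\in I_\sigma$. Conversely let $t\in I_\sigma$. By (i) we can extend $\sigma$ one term at a time to some $z\in[\sigma]$ with $t\in I_{z|m}$ for all $m\ge n$. Since $\varphi(z)\in I_{z|m}$ too and the lengths tend to $0$, $\varphi(z)=t$. With $\sigma=\emptyset$ we see that $\varphi$ is onto $[0,1]$, and since points with the same first $n$ terms have images within $1/P_n$, $\varphi$ is continuous.

*(iii)* For every relatively open $U\subseteq[0,1]$,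
$$\mu(\varphi^{-1}(U))=\lambda(U). \tag{4}$$
Let $\Sigma$ be the set of $\sigma$ with $I_\sigma\subseteq U$ such that $I_{\sigma|j}\not\subseteq U$ for every proper initial segment $\sigma|j$. If $\varphi(z)\in U$, then $I_{z|n}$ contains $\varphi(z)$ and has length $1/P_n$, so $I_{z|n}\subseteq U$ for large $n$, and the first such $z|n$ is in $\Sigma$. Hence $\varphi^{-1}(U)=\bigcup_{\sigma\in\Sigma}[\sigma]$. By (ii), $U=\bigcup_{\sigma\in\Sigma}I_\sigma$. Elements of $\Sigma$ are pairwise incomparable. So the cylinders $[\sigma]$ are disjoint. The intervals $I_\sigma$ overlap pairwise in at most one point: if $\sigma\in\Omega_n$ and $\tau\in\Omega_m$ are incomparable with $n\le m$, then $I_\tau\subseteq I_{\tau|n}$, and $I_{\tau|n}$, $I_\sigma$ are different level-$n$ intervals. Since $\mu([\sigma])=\lambda(I_\sigma)$, both sides of (4) are the same sum.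

**Step 4: $F$ is admissible.** We define $F$ and check the two requirements. Let
$$F=\{(x,\varphi(z)):(x,z)\in\tilde F\}.$$
It is the image of the compact set $\tilde F$ under a continuous map, hence closed. We have $F_x=\varphi[\tilde F_x]$. By (3) and (ii), $F_x$ is covered by at most $(\frac58)^nP_n$ intervals of length $1/P_n$, so $\lambda^*(F_x)\le(\frac58)^n$ for every $n$. Thus $F_x$ is null. $F$ depends only on $c$ and $(\varepsilon_n)$.

## 5. Reading a cover off a compact set

Let $X\subseteq[0,1]^\omega$ with $\lambda^*(F[X])\le c$. We have to cover $X$ by balls $B_n$ of radius $<\varepsilon_n$. The plan is that $F[X]$ misses a compact set of positive measure. Inside it we find a tree whose branching is never too thin, and every $x\in X$ must be stopped by some node of the tree.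

**Step 1: a compact set that $X$ avoids.** We pass back to $\Omega$. Choose a relatively open $U\supseteq F[X]$ in $[0,1]$ with $\lambda(U)<c+\frac13(1-c)$, and let $K=\varphi^{-1}([0,1]\setminus U)$. $K$ is compact. If $x\in X$ and $z\in\tilde F_x$, then $\varphi(z)\in F_x\subseteq U$, so $z\notin K$. Hence
$$K\cap\tilde F[X]=\emptyset. \tag{5}$$
By (4) and (1),
$$\mu(K)=1-\lambda(U)>\tfrac23(1-c)=\sum_n\eta_n. \tag{6}$$

**Step 2: pruning.** A cylinder may meet $K$ in a tiny set and then say nothing useful about branching, so we remove such cylinders. Call $\sigma\in\Omega_n$ *light* if $\mu(K\cap[\sigma])\le\eta_n\mu([\sigma])$, and let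
$$K'=K\setminus\bigcup\{[\sigma]:\sigma\text{ light}\}.$$
Cylinders are open, so $K'$ is closed. The light $\sigma$ of length $n$ remove at most $\sum_{\sigma\in\Omega_n}\eta_n/P_n=\eta_n$, altogether at most $\sum_n\eta_n<\mu(K)$. So $K'\ne\emptyset$.

**Step 3: every node that survives branches richly.** This is where the geometric decay of $\eta_n$ is used. Let $T=\{\sigma:K'\cap[\sigma]\ne\emptyset\}$. The empty sequence is in $T$. For $\sigma\in T\cap\Omega_n$ put $T(\sigma)=\{i\in B_n:\sigma^\frown i\in T\}$. We claim
$$|T(\sigma)|\ \ge\ \tfrac23\eta_nb_n\ >\ 2^{-m_n}b_n. \tag{7}$$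
No initial segment of $\sigma$, including $\sigma$ itself, is light, since otherwise $[\sigma]$ would have been removed completely. Let $z\in(K\cap[\sigma])\setminus K'$. Then $z\in[\tau]$ for some light $\tau$. Both $\sigma$ and $\tau$ are initial segments of $z$, and $\tau$ is not an initial segment of $\sigma$, so $\tau$ properly extends $\sigma$. Summing over all light extensions of each length $k>n$ and using (1),
$$\mu\big((K\cap[\sigma])\setminus K'\big)\le\sum_{k>n}\ \sum_{\tau\in\Omega_k,\ \tau\supset\sigma}\eta_k\mu([\tau])=\sum_{k>n}\eta_k\,\mu([\sigma])=\tfrac13\eta_n\mu([\sigma]).$$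
Since $\sigma$ is not light, $\mu(K\cap[\sigma])>\eta_n\mu([\sigma])$, so $\mu(K'\cap[\sigma])\ge\frac23\eta_n\mu([\sigma])=\frac23\eta_n/P_n$. On the other hand $K'\cap[\sigma]\subseteq\bigcup_{i\in T(\sigma)}[\sigma^\frown i]$ has measure at most $|T(\sigma)|/(P_nb_n)$. This gives the first inequality in (7), and the second is the choice of $m_n$.

**Step 4: every point of $X$ is stopped somewhere.** We split $X$ into countably many pieces, one for each node. For $\sigma\in T\cap\Omega_n$ let
$$A_\sigma=\{x\in X:J_n(x)\cap T(\sigma)=\emptyset\}.$$
*Claim 1.* $X\subseteq\bigcup_{\sigma\in T}A_\sigma$. Suppose $x\in X$ lies in no $A_\sigma$. Start with the empty sequence, which is in $T$. Whenever $z|n\in T$ has been defined, $J_n(x)\cap T(z|n)\ne\emptyset$, and we choose $z_n$ in this set, so that $z|(n+1)\in T$. This produces $z\in\Omega$ such that $K'\cap[z|n]\ne\emptyset$ for all $n$. As $K'$ is closed, $z\in K'\subseteq K$. As $z_n\in J_n(x)$ for all $n$, also $z\in\tilde F_x$. This contradicts (5).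

**Step 5: each piece is small.** Here Lemma 1(2) enters. *Claim 2.* For $\sigma\in T\cap\Omega_n$ the set $A_\sigma$ is covered by at most $m_n$ balls of radius $\delta_n$. Suppose $A\subseteq A_\sigma$ were $\delta_n$-separated with $|A|=m_n$. Lemma 1(2) gives $|J_n[A]|\ge(1-2^{-m_n})b_n$. By the definition of $A_\sigma$, $J_n[A]\cap T(\sigma)=\emptyset$, so $|T(\sigma)|\le2^{-m_n}b_n$, against (7). Hence every $\delta_n$-separated subset of $A_\sigma$ has fewer than $m_n$ points, and the open balls of radius $\delta_n$ about a largest one cover $A_\sigma$, as in Section 2.

**Step 6: the indices fit.** It remains to number the balls. There are at most $P_n$ nodes in $T\cap\Omega_n$, so all $A_\sigma$ with $\sigma\in T\cap\Omega_n$ together need at most $m_nP_n=M_n-M_{n-1}$ balls of radius $\delta_n$ (with $M_{-1}=0$). Give these balls indices $k$ with $M_{n-1}\le k<M_n$. For such $k$ we have $\delta_n=\frac12\varepsilon_{M_n}<\varepsilon_k$, since $(\varepsilon_n)$ is nonincreasing. Fill unused indices with arbitrary balls of sufficiently small radius. By Claim 1 the balls cover $X$. This proves the Main Proposition, and with it Theorem 1. $\blacksquare$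

## 6. $\sigma$-compact spaces, the converse, and a zero–one law

A metric space is *$\sigma$-compact* if it is a countable union of compact subsets, and *totally bounded* if for each $r>0$ it is covered by finitely many balls of radius $r$. For instance $\mathbb R$ is $\sigma$-compact. The set $\mathbb Q\cap[0,1]$ is totally bounded and not compact. Countable unions of totally bounded sets are separable, so SMZ makes sense in the spaces below.

**Theorem 2.** Let $Y$ be a $\sigma$-compact metric space and $X\subseteq Y$. The following are equivalent:

* (a) $X$ has strong measure zero;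
* (b) $F[X]$ is null for every closed $F\subseteq Y\times[0,1]$ with all vertical sections null;
* (c) there is $c<1$ such that $\lambda^*(F[X])\le c$ for every closed $F\subseteq Y\times[0,1]$ with all vertical sections null.

The implication (c)$\Rightarrow$(a) holds for every metric space $Y$ that is a countable union of totally bounded subsets.

In particular, for every $X\subseteq[0,1]^\omega$ there is a zero–one law: $\sup_F\lambda^*(F[X])$, over admissible $F$, is $0$ if $X$ has SMZ and $1$ otherwise.

*Proof.* (b)$\Rightarrow$(c) is trivial: take $c=0$.

**(a)$\Rightarrow$(b), Step 1: reduction to compact $Y$.** This makes uniformity arguments available. Let $Y=\bigcup_kK_k$ with $K_k$ compact, and let $F$ be as in (b). Then $F[X]=\bigcup_kF[X\cap K_k]$, and a countable union of null sets is null. Each $X\cap K_k$ has SMZ, also as a subset of the space $K_k$ (the remark after Fact A), and $F\cap(K_k\times[0,1])$ is closed with null sections. So we may assume that $Y$ is compact, and nonempty.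

**Step 2: small balls have small images.** We show that for every $\gamma>0$ there is $r(\gamma)>0$ such that
$$\lambda^*(F[D])<\gamma\quad\text{for every ball }D\text{ of radius}<r(\gamma). \tag{8}$$
For $x\in Y$ the set $F_x$ is compact and null, so there is a relatively open $U_x\supseteq F_x$ in $[0,1]$ with $\lambda(U_x)<\gamma$. The set $F\setminus(Y\times U_x)$ is compact, so its projection to $Y$ is closed, and it omits $x$ because $F_x\subseteq U_x$. Let $V_x$ be the complement of this projection. It is an open neighborhood of $x$, and if $y\in V_x$ and $(y,t)\in F$, then $t\in U_x$. Thus $F[V_x]\subseteq U_x$. Let $r(\gamma)$ be half a Lebesgue number of the open cover $\{V_x:x\in Y\}$ of the compact space $Y$. A ball $D$ of radius less than $r(\gamma)$ has diameter less than the Lebesgue number, lies in some $V_x$, and so $\lambda^*(F[D])\le\lambda(U_x)<\gamma$.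

**Step 3: summation.** Given $\gamma>0$, use SMZ to cover $X$ by balls $B_n$ of radius $<r(\gamma2^{-n-1})$. By (8), $\lambda^*(F[X])\le\sum_n\gamma2^{-n-1}=\gamma$. As $\gamma>0$ was arbitrary, $F[X]$ is null.

**(c)$\Rightarrow$(a), Step 1: moving to the Hilbert cube.** Let $Y=\bigcup_kY_k$ with each $Y_k$ totally bounded. Closures of totally bounded sets are totally bounded, so we may take each $Y_k$ closed in $Y$, and nonempty. Since outer measures are nonnegative, we may also take $0\le c<1$. The completion $\hat Y_k$ is a compact metric space, so there is a topological embedding $h_k:\hat Y_k\to[0,1]^\omega$. For an admissible $F$ put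
$$F'=\{(y,t)\in Y_k\times[0,1]:(h_k(y),t)\in F\}.$$
It is closed in $Y_k\times[0,1]$, hence in $Y\times[0,1]$. Its section at $y$ is $F_{h_k(y)}$ if $y\in Y_k$ and empty otherwise, so all sections are null. Moreover $F'[X]=F[h_k[X\cap Y_k]]$. By (c), $\lambda^*(F[h_k[X\cap Y_k]])\le c$ for all admissible $F$. Given any $(\varepsilon_n)$, apply this to the $F$ which the Main Proposition provides for $c$ and $(\varepsilon_n)$. We conclude that $h_k[X\cap Y_k]$ has SMZ.

**Step 2: moving back.** We return to the metric of $Y$. The map $h_k^{-1}$ is continuous on the compact set $h_k[\hat Y_k]$, hence uniformly continuous. By Fact A, applied to $h_k^{-1}$ on the set $h_k[X\cap Y_k]$, the set $X\cap Y_k$ has SMZ. By Fact B, $X=\bigcup_k(X\cap Y_k)$ has SMZ.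

For a $\sigma$-compact $Y$ all the implications hold, since compact sets are totally bounded. So (a), (b), (c) are equivalent.

**The zero–one law.** Let $X\subseteq[0,1]^\omega$. If $X$ has SMZ, then (b) holds with $Y=[0,1]^\omega$ and the supremum is $0$. If the supremum is less than $1$, then (c) holds with $c$ equal to the supremum, and $X$ has SMZ. So if $X$ does not have SMZ, the supremum is $1$. $\blacksquare$
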